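# Hereditarily shape aspherical compacta have small open covers with aspherical unions

## 1. Compacta of dimension at most one

A *compactum* is a compact metric space. Write $\mathbb N=\{1,2,\dots\}$, $I=[0,1]$ when it is a homotopy parameter, and $[n]=\{1,\dots,n\}$. The Hilbert cube is $Q=[0,1]^{\mathbb N}$ with the metric $d(x,y)=\sup_i 2^{-i}|x_i-y_i|$. A space is *aspherical* if $\pi_k=0$ for all $k\ge 2$ at every base point; it need not be connected, and the empty space is aspherical. If sets $K_1,\dots,K_n$ are given, then $K_J$ means $\bigcup_{j\in J}K_j$ for $J\subset[n]$.

We want to cover a compactum $X\subset Q$ by small open subsets of $Q$ so that, whichever of them we unite, the union has no higher homotopy groups. Which $X$ admit such covers?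

**Definition.** A compactum $X$ is *strongly hereditarily aspherical* if it can be embedded in $Q$ so that for each $\varepsilon>0$ there is a collection $\mathcal U$ of open subsets of $Q$, each of diameter less than $\varepsilon$, covering $X$, such that the union of any subcollection of $\mathcal U$ is aspherical.

Compatible metrics on a compact space are uniformly equivalent, so the metric on $Q$ is irrelevant. For an arc placed along the first coordinate axis, use products of short intervals with small convex open sets: every union is a disjoint union of contractible sets. A circle is no harder: a union of thickened arcs is a disjoint union of contractible sets, or it is equivalent to the circle. The sphere $S^2$ fails for every embedding. Indeed $S^2$ is an ANR, so some neighborhood $G$ of $S^2$ in $Q$ retracts onto it. For small $\varepsilon$ the union $U$ of the members meeting $S^2$ lies in $G$. As $\pi_2(U)=0$, the inclusion $S^2\to U$ is null-homotopic, and after retracting so is the identity of $S^2$, which is false.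

We shall prove that all compacta of dimension at most one are strongly hereditarily aspherical. The proof has a part that survives in general, and we set that part up in general form.

**Facts about ANRs and nerves.** Finite CW complexes are compact ANRs, and a contractible compact ANR is an AR. A map from a closed subset of a metrizable space to an ANR extends over a neighborhood; to an AR it extends over the whole space. Open subsets of $Q$ are ANRs and have the homotopy type of CW complexes. The nerve theorem says: if an open cover of a metrizable space has all its nonempty finite intersections contractible, the space is homotopy equivalent to the realization of the nerve.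

**Definition.** A closed subset $Z$ of a Hilbert cube is a *Z-set* if for every $\eta>0$ there is a map from the cube to itself, $\eta$-close to the identity, whose image misses $Z$.

For example, if $Z\subset[0,1]^{\mathbb N}$ is compact and infinitely many coordinates take only values in $[\frac14,\frac34]$ on $Z$, then $Z$ is a Z-set: setting one such far coordinate equal to $0$ is a map close to the identity, and its image misses $Z$. We use Anderson's theorem: a homeomorphism between Z-sets of $Q$ extends to a homeomorphism of $Q$.

**The standard embedding.** Let $X$ be a nonempty compactum and $(e_1,e_2,\dots):X\to[\frac14,\frac34]^{\mathbb N}$ an embedding. From now on $X\subset Q$ by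
$$x\mapsto(e_1,\ e_1,e_2,\ e_1,e_2,e_3,\ \dots).\tag{1}$$
For $m\ge1$ write $Q=[0,1]^m\times Q_m$ and $x=(pr_m x,\,tail_m x)$. Every $e_i$ occurs infinitely often in (1), so each $tail_m:X\to Q_m$ is still an embedding, and both $X\subset Q$ and $tail_m(X)\subset Q_m$ are Z-sets. Put $\|z\|=\sup_{i\le m}2^{-i}|z_i|$ on $\mathbb R^m$. Then $d(x,x')$ is the maximum of $\|pr_mx-pr_mx'\|$ and a number that is at most $2^{-m-1}$.

If, for every $\varepsilon$, a finite cover by open sets of diameter $<\varepsilon$ with all unions aspherical exists for this embedding, then it exists for *every* embedding of $X$ in $Q$ as a Z-set: by Anderson's theorem a homeomorphism of $Q$ carries one embedding to the other, and it is uniformly continuous.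

The next lemma says that smallness comes for free. We only need open sets of arbitrary size in some Hilbert cube, with the right homotopy types and the right pattern of disjointness. The first $m$ coordinates of $Q$ then take care of the size, and the remaining ones carry the homotopy type.

**Lemma 1.** Let $\delta>0$ and $m\ge1$, and let $A_1,\dots,A_n$ be nonempty closed sets of diameter $<\delta$ covering $X$. Let $Q'$ be a Hilbert cube, $W_1,\dots,W_n\subset Q'$ open sets and $\theta:X\to Q'$ an embedding onto a Z-set such that
$$\theta(A_j)\subset W_j\quad\text{for all }j,\tag{2}$$
$$W_i\cap W_j\ne\emptyset\ \Rightarrow\ A_i\cap A_j\neq\emptyset.\tag{3}$$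
Then there are open sets $U_1,\dots,U_n\subset Q$ covering $X$, of diameter at most $\max(12\delta,2^{-m-1})$, such that $U_J$ is homotopy equivalent to $W_J$ for every nonempty $J\subset[n]$.

*Proof.* Reindexing coordinates identifies $Q'$ with $Q_m$. By Anderson's theorem there is a homeomorphism $\Phi:Q'\to Q_m$ with $\Phi\theta=tail_m$ on $X$. Put $V_j=\Phi(W_j)$ and $V=\bigcup_jV_j$, which are open in $Q_m$. Let $(\chi_j)$ be a partition of unity on the metrizable space $V$ with $\chi_j>0$ only in $V_j$. Choose $a_j\in A_j$ and let $g(y)=\sum_j\chi_j(y)\,pr_m(a_j)\in[0,1]^m$.

If $y\in V_j$ and $\chi_i(y)>0$, then $V_i\cap V_j\ne\emptyset$, so $A_i\cap A_j\neq\emptyset$ by (3), so $\|pr_ma_i-pr_ma_j\|\le2\delta$. Averaging over $i$ gives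
$$\|g(y)-pr_m(a_j)\|\le 2\delta\qquad(y\in V_j).\tag{4}$$
Let
$$U_j=\{(z,y)\in[0,1]^m\times Q_m:\ y\in V_j,\ \|z-g(y)\|<4\delta\}.$$
This is open in $Q$. By (4), $\|z-pr_m(a_j)\|<6\delta$ for $(z,y)\in U_j$, which gives the bound on the diameter. If $x\in A_j$, then $tail_m(x)=\Phi\theta(x)\in V_j$ by (2), and $\|pr_mx-g(tail_mx)\|\le\|pr_mx-pr_ma_j\|+2\delta\le3\delta<4\delta$, so $x\in U_j$. Thus the $U_j$ cover $X$. Finally
$$U_J=\{(z,y):y\in V_J,\ \|z-g(y)\|<4\delta\},$$
because the second condition does not depend on $j$. The straight-line homotopy in $z$ from $(z,y)$ to $(g(y),y)$ stays in $U_J$, since $[0,1]^m$ and norm balls are convex. So $U_J$ is homotopy equivalent to $V_J\cong W_J$. $\square$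

The second ingredient turns a simplicial complex into an open set. Let $M$ be a simplicial complex with vertices in $\mathbb N$, its simplices being finite nonempty subsets of $\mathbb N$. For $y\in[0,1]^{\mathbb N}$ and $k\ge1$ put
$$S_k(y)=\{i\le k:\ y_i\ge\tfrac12\},\qquad P_k(M)=\{y:\ S_k(y)\in M,\ y_i>\tfrac12\text{ for some }i\le k\}.\tag{5}$$
For $k=2$, two isolated vertices give two disjoint sets: exactly one of $y_1,y_2$ is at least $\frac12$, and that one is larger than $\frac12$. The edge $\{1,2\}$ gives $\{\max(y_1,y_2)>\frac12\}$, which is contractible.

**Lemma 2.** $P_k(M)$ is open, and $P_k(M\cup M')=P_k(M)\cup P_k(M')$. If all vertices of $M$ lie in $[k]$, then $P_k(M)$ is homotopy equivalent to $|M|$.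

*Proof.* If $y'$ is close to $y\in P_k(M)$, the coordinates $y_i<\frac12$ with $i\le k$ stay below $\frac12$, and some coordinate stays above $\frac12$. So $\emptyset\ne S_k(y')\subset S_k(y)\in M$, and $y'\in P_k(M)$. The formula for unions is clear from (5).

Cover $P_k(M)$ by the open sets $V_i=\{y\in P_k(M):y_i>\frac12\}$, $i$ a vertex of $M$. This is a cover, because $y_i>\frac12$ with $i\le k$ implies $i\in S_k(y)\in M$. Let $\sigma$ be a finite nonempty set of vertices of $M$. If $y\in\bigcap_{i\in\sigma}V_i$, then $\sigma\subset S_k(y)\in M$, so $\sigma\in M$. Conversely, if $\sigma\in M$, the intersection contains the point $c$ with $c_i=1$ on $\sigma$ and $0$ elsewhere. It is star-shaped about $c$: moving linearly from $y$ toward $c$ does not decrease the coordinates in $\sigma$ and does not increase the others, so $S_k$ can only shrink and always contains $\sigma$. So the nonempty intersections are contractible, the nerve is $M$, and the nerve theorem applies. $\square$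

**Theorem 3.** Every nonempty compactum $X$ of covering dimension at most $1$ is strongly hereditarily aspherical.

*Proof.* Let $\varepsilon>0$. Choose $0<\delta<\varepsilon/12$ and $m$ with $2^{-m-1}<\varepsilon$.

**Step 1: a graph.** Since $\dim X\le1$, there is a finite open cover of $X$ by sets of diameter $<\delta$, no three distinct ones having a common point. Shrink it to a closed cover and discard empty sets; we get $A_1,\dots,A_n$. Let $L$ be the graph with a vertex $j$ for each $j\in[n]$, a vertex $b_{ij}=b_{ji}$ for each pair $i\ne j$ with $A_i\cap A_j\ne\emptyset$, and edges joining $b_{ij}$ to $i$ and to $j$. Let $L_j$ be the star formed by $j$ and all edges at $j$. Then $L_i\cap L_j$ is $\{b_{ij}\}$ if $A_i\cap A_j\ne\emptyset$ and empty otherwise ($i\ne j$).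

**Step 2: a map.** Define $f=b_{ij}$ on $A_i\cap A_j$. These closed sets are pairwise disjoint, as no three of the $A_j$ meet. On $A_j$ this gives a map from the closed set $\bigcup_{i\ne j}(A_i\cap A_j)$ to $|L_j|$. A finite tree is an AR, so it extends to $A_j\to|L_j|$. The extensions fit together to $f:X\to|L|$ with $f(A_j)\subset|L_j|$.

**Step 3: open sets.** Number the vertices of $L$ by $1,\dots,k$, let $t_i(x)$ be the barycentric coordinates of $f(x)$, and put
$$\theta(x)=\Bigl(\tfrac{t_1(x)}{\max_l t_l(x)},\dots,\tfrac{t_k(x)}{\max_lt_l(x)},\,e_1(x),e_2(x),\dots\Bigr),\qquad W_j=P_k(L_j)\subset Q'=[0,1]^{\mathbb N}.$$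
$\theta$ is continuous, and it is injective because of the $e_i$; its image is a Z-set because the $e_i$ take values in $[\frac14,\frac34]$. For $x\in A_j$ the set $S_k(\theta(x))$ is a nonempty face of the simplex of $L_j$ carrying $f(x)$, and some coordinate is $1$; this is (2). If $y\in W_i\cap W_j$, then $S_k(y)\in L_i\cap L_j$, so $A_i\cap A_j\neq\emptyset$; this is (3). By Lemma 2, $W_J=P_k(L_J)\simeq|L_J|$, and $L_J$ is a graph, hence aspherical. Lemma 1 gives the desired cover. $\square$

What changes for general $X$? The proof used the dimension only to know that all the unions $|L_J|$ are aspherical; the complex $L$ is essentially the nerve of the cover. It also used, in Lemma 2, that $L$ is finite. In general the unions in a nerve are not aspherical, and after we repair them the complex will be infinite.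

## 2. The main theorem, and a nerve that is a sphere

**Definition.** A compactum $X$ is *shape aspherical* if every map $f:X\to P$ to a polyhedron factors up to homotopy as $f\simeq h\circ g$ with $g:X\to K$, $h:K\to P$ and $K$ an aspherical CW complex, i.e. one each of whose path components is a $K(G,1)$, where the group may depend on the component. $X$ is *hereditarily shape aspherical* if every closed subset of $X$ is shape aspherical.

A compact subset $A$ of the plane is shape aspherical: a map $A\to P$ extends over an open set $G\subset\mathbb R^2$ with values in a compact subpolyhedron, and every component of $G$ is aspherical, because its universal cover is a simply connected noncompact surface, hence contractible. So compact planar sets are hereditarily shape aspherical. The sphere $S^2$ is not shape aspherical: if the identity factored up to homotopy through an aspherical $K$, the identity of $\pi_2(S^2)=\mathbb Z$ would factor through $0$. The cube $[0,1]^3$ is shape aspherical because it is contractible, but not hereditarily, because it contains $S^2$.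

The paper "Hereditarily Aspherical Compacta" asks whether every hereditarily shape aspherical compactum is strongly hereditarily aspherical; its authors say that they do not know. The answer is yes.

**Theorem 4.** For a nonempty compactum $X$ the following are equivalent.

* (a) $X$ is strongly hereditarily aspherical.
* (b) $X$ is hereditarily shape aspherical.
* (c) For each $\delta>0$, $X$ has a finite cover by nonempty closed sets of diameter $<\delta$ such that the union of every nonempty subfamily is shape aspherical.
* (d) For every embedding of $X$ in $Q$ as a Z-set and every $\varepsilon>0$ there is a finite collection of open subsets of $Q$ of diameter $<\varepsilon$, covering $X$, such that the union of every subcollection is aspherical.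

In particular every hereditarily shape aspherical compactum is strongly hereditarily aspherical. (The empty compactum is trivially in both classes.)

*The three short implications.* (b)⇒(c): cover $X$ by finitely many closed balls of radius $\delta/3$. (d)⇒(a): $X$ has a Z-embedding, namely (1).

(a)⇒(b): let $X\subset Q$ be as in the definition of strong hereditary asphericity, let $\emptyset\ne A\subset X$ be closed and $f:A\to P$ a map to a polyhedron. The compact set $f(A)$ lies in a compact subpolyhedron $P_0$, an ANR, so $f$ extends to $\hat f:G\to P_0$ with $G\supset A$ open in $Q$. Take $\mathcal U$ for some positive $\varepsilon<d(A,Q\setminus G)$, or for any $\varepsilon$ if $G=Q$. The union $U$ of the members of $\mathcal U$ that meet $A$ is aspherical and satisfies $A\subset U\subset G$. Being open in $Q$, it has the homotopy type of a CW complex. So $f$ is the composite $A\hookrightarrow U\to P_0\subset P$, through a space homotopy equivalent to an aspherical CW complex. $\square$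

It remains to prove (c)⇒(d). By Section 1 we may use the embedding (1) and the metric $d|_X$.

Let us see what goes wrong with nerves. If $X$ is covered by at most three sets, every subcomplex of the subdivided nerve lies in a triangle, hence is homotopy equivalent to an open planar set, hence is aspherical. Four sets are enough for trouble. Let $X$ be the disk of radius $2$ in the plane, $A_1,A_2,A_3$ the three closed sectors into which three radii divide the disk of radius $1$, and $A_4=\{1\le r\le2\}$. The sets $A_1,A_2,A_3$ meet at the center, the sets $A_i,A_j,A_4$ ($i,j\le3$) meet at the end of a radius, and the four sets have no common point. The nerve is $\partial\Delta^3$, a $2$-sphere, although all unions of the $A_j$ are planar. In the barycentric subdivision $K$ of the nerve let $K_j$ be the closed star of the vertex $j$. Then each $|K_j|$ is a disk, but $|K_{[4]}|=S^2$ is not aspherical.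

The first thing to try is to use the hypothesis directly: the map $f:X\to|K|$ factors up to homotopy through an aspherical complex $\Lambda$, with $h:\Lambda\to|K|$. Replace $|K|$ by $\Lambda$, made into a fibration over $|K|$ so that $f$ lifts, and replace each $|K_j|$ by its preimage. In the example $f$ is null-homotopic, so $\Lambda$ may be a point, and the fibration is the path fibration over $S^2$. Its total space is contractible, so the largest union is repaired. But the preimage of the disk $|K_j|$ is homotopy equivalent to the fiber $\Omega S^2$, and $\pi_2(\Omega S^2)=\pi_3(S^2)=\mathbb Z$. The small pieces, which were fine, are now broken. They could be repaired in turn, since the sets $A_j$ are shape aspherical too; but changing $|K_j|$ also changes every union that contains it, and the repair of the largest union is lost. We need a way of changing $|K_J|$ that makes it aspherical and leaves the homotopy type of all unions already treated as it was.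

## 3. Acyclic fibers become invisible when they are coned off

A space $F$ is *acyclic* if $\tilde H_*(F;\mathbb Z)=0$. Consider the smallest example of a replacement. Let the arc $C=[0,1]$ be a piece, with the two end points $D=\{0,1\}$ as the other pieces. Replace $C$ by $F\times C$, $F$ a connected CW complex, and keep $D$. To reattach $D$, glue in the mapping cylinders of $F\times\{0\}\to\{0\}$ and $F\times\{1\}\to\{1\}$. The union $C\cup D$ was an arc; it becomes the suspension $\Sigma F$. This is simply connected with $H_{q+1}(\Sigma F)=\tilde H_q(F)$ for $q\ge1$. So it is contractible, as before, exactly when $F$ is acyclic. With $F=S^1$ we would get $S^2$.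

Acyclic does not mean contractible. Take the $2$-complex with one vertex, edges $a,b$ and two $2$-cells attached along $a^5b^{-3}$ and $b^3(ab)^{-2}$. Its cellular boundary $C_2\to C_1$ has rows $(5,-3)$ and $(-2,1)$, with determinant $5-6=-1$, so the complex is acyclic. Its fundamental group is not trivial: composing permutations from right to left, $a\mapsto(1\,2\,3\,4\,5)$, $b\mapsto(2\,5\,4)$ gives $ab\mapsto(1\,2)(3\,4)$, so both relators go to $1$.

This suggests the plan. Replace $K_J$ by the total space of a fibration $B\to K_J$ with $|B|$ aspherical and with *acyclic* connected fibers, and attach the other pieces by mapping cylinders. Any union $K_I$ with $I\not\subset J$ contains a piece over which the fibers are coned off. That kills the fundamental groups of the fibers, acyclicity takes care of homology, and the homotopy type of $K_I$ should not change. Only the unions $K_I$ with $I\subset J$ are affected. If we treat the sets $J$ in order of *decreasing* size, those already treated are never subsets of the current one. In the disk example the first step takes $J=[4]$. If $B$ is aspherical over $S^2$ with acyclic fiber $F$, then $\pi_2(F)=\pi_3(S^2)\neq0$, so the small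 pieces do break; but they are repaired later, and those repairs do not touch the largest union.

**Cited results.** We shall use the following.

* Kan–Thurston (Topology 15 (1976)): for each path connected $Y$ there is a map $t:TY\to Y$, with $TY$ a connected aspherical CW complex, inducing isomorphisms on homology with all local coefficients pulled back from $Y$.
* Baumslag–Dyer–Heller (J. Pure Appl. Algebra 16 (1980)): every group embeds in an acyclic group $\Gamma$, i.e. one with acyclic classifying space $B\Gamma$.
* J.H.C. Whitehead's gluing theorem: if a CW complex is the union of subcomplexes $Z_1,Z_2$, if $Z_1,Z_2,Z_1\cap Z_2$ are connected and aspherical, and if $\pi_1(Z_1\cap Z_2)\to\pi_1(Z_i)$ is injective for $i=1,2$, then $Z_1\cup Z_2$ is aspherical.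
* Every Kan fibration contains a minimal fibration as a fiberwise deformation retract, and the realization of a minimal fibration is locally trivial in the category of compactly generated spaces (Gabriel–Zisman; Goerss–Jardine §I.10).
* The category of simplicial sets is right proper: the pullback of a weak equivalence along a Kan fibration is a weak equivalence.

A *local system* on $Z$ is a functor from the fundamental groupoid of $Z$ to sets or abelian groups. The homotopy fiber of $\beta:B\to Y$ over $y$ consists of the pairs of a point $p\in B$ and a path from $\beta(p)$ to $y$. The first lemma translates homology isomorphisms into acyclic fibers.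

**Lemma 5.** A map $\beta:B\to Y$ of connected CW complexes induces isomorphisms on homology with all local coefficients from $Y$ if and only if its homotopy fiber is nonempty, path connected and acyclic.

*Proof.* "If": in the Serre spectral sequence with coefficients in a local system $M$ on $Y$, the pulled back system is constant on the fiber, so the fiber contributes $M$ in degree $0$ and, by universal coefficients, nothing in positive degrees.

"Only if": with coefficients $\mathbb Z[\pi_1Y]$ we see that the pullback $\hat B\to\tilde Y$ of the universal cover of $Y$ is an integral homology isomorphism. So $\hat B$ is nonempty and connected. The homotopy fiber $F$ of $\hat B\to\tilde Y$ is the same as that of $\beta$; it is nonempty since $\tilde Y$ is connected, and path connected since $\pi_1(\tilde Y)=0$ and $\hat B$ is connected. Suppose $q>0$ is the least degree with $H_q(F)\ne0$. As $\tilde Y$ is simply connected, the Serre exact sequence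
$$H_{q+1}(\hat B)\to H_{q+1}(\tilde Y)\to H_q(F)\to H_q(\hat B)\to H_q(\tilde Y)$$
is available. The first and last maps are isomorphisms, so $H_q(F)=0$, a contradiction. $\square$

## 4. Factoring through an aspherical total space with acyclic fibers

Shape asphericity gives a map $h:\Lambda\to|K|$ with $\Lambda$ aspherical, but no control over its homotopy fiber. We enlarge $\Lambda$ so that the fiber becomes acyclic.

**Lemma 6.** Let $h:\Lambda\to Y$ be a map of connected CW complexes with $\Lambda$ aspherical. There are a connected aspherical CW complex $B^\circ$ and maps $i:\Lambda\to B^\circ$, $\beta:B^\circ\to Y$ with $\beta i=h$, where $\beta$ has nonempty, path connected, acyclic homotopy fiber.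

*Proof.* The complex $TY$ has the right homology but does not contain $\Lambda$. We glue $TY$ and $\Lambda$ together along a common space that is homologically the same as $\Lambda$.

**Step 1: the common space.** Let $t:TY\to Y$ be as in Kan–Thurston and let $E$ be a CW model of the homotopy pullback of $\Lambda\xrightarrow{h}Y\xleftarrow{t}TY$. The homotopy fiber of $E\to\Lambda$ is that of $t$, so it is nonempty, path connected and acyclic by Lemma 5. Hence $E$ is connected, and $E\to\Lambda$ is an isomorphism on homology with local coefficients from $\Lambda$. Put $Z=TE$ and compose $Z\to E$ with the two projections: we get $\alpha:Z\to TY$ and $\lambda:Z\to\Lambda$ with $t\alpha\simeq h\lambda$. The space $Z$ is connected and aspherical, and $\lambda$ is an isomorphism on homology with local coefficients from $\Lambda$.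

**Step 2: make the gluing $\pi_1$-injective.** Let $\Gamma$ be an acyclic group containing $\pi_1(Z)$ and let $\kappa:Z\to B\Gamma$ induce the inclusion. Put $S_1=TY\times B\Gamma$ and $S_2=\Lambda\times B\Gamma$, products as CW complexes. Both are connected and aspherical. Let $c_1:Z\to S_1$, $c_2:Z\to S_2$ be cellular maps homotopic to $(\alpha,\kappa)$, $(\lambda,\kappa)$. They are injective on $\pi_1$ because of the second component. Let $B^\circ$ be their double mapping cylinder. It is the union of the mapping cylinders of $c_1$ and $c_2$, which are homotopy equivalent to $S_1$ and $S_2$ and intersect in $Z$. By Whitehead's gluing theorem $B^\circ$ is connected and aspherical.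

**Step 3: the maps.** Let $\beta$ be $t\circ pr$ on $S_1$, $h\circ pr$ on $S_2$, and on the cylinder a homotopy $t\,pr\,c_1\simeq t\alpha\simeq h\lambda\simeq h\,pr\,c_2$. Let $i$ be the inclusion $\Lambda=\Lambda\times *\subset S_2$, with $*$ a vertex of $B\Gamma$. Then $\beta i=h$.

**Step 4: homology.** Let $M$ be a local system of abelian groups on $Y$; pull it back everywhere. Since $B\Gamma$ is connected and acyclic, the projections $S_2\to\Lambda$ and $S_1\to TY$ are isomorphisms on $M$-homology (Lemma 5). The composite $Z\xrightarrow{c_2}S_2\to\Lambda$ is homotopic to $\lambda$, hence an isomorphism, so $c_2$ is an isomorphism on $M$-homology. By excision $H_*(B^\circ,S_1;M)=0$. The composite $S_1\to TY\to Y$ is an isomorphism on $M$-homology and equals $\beta|_{S_1}$, so $\beta$ is an isomorphism on $M$-homology. Apply Lemma 5. $\square$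

Next we replace $\beta$ by an honest fibration. Our space $X$ is an arbitrary compactum, so it is not enough to lift homotopies of CW complexes; this is why we use minimal fibrations. A Kan fibration is *minimal* if any two simplices of the total space that are fiberwise homotopic relative to their boundary are equal. For instance, for a discrete group $G$ with nerve $NG$, the projection $K\times NG\to K$ is a minimal fibration: $NG$ has one vertex, two of its edges that are homotopic relative to the end points are equal, and a simplex of dimension $\ge2$ is determined by its boundary.

**Lemma 7.** Let $K$ be a connected simplicial set and $b:B\to K$ a minimal fibration. If $Z$ is compact Hausdorff, then every homotopy $Z\times I\to|K|$ lifts to $|B|$ with any prescribed initial lift. In particular $|b|$ is a Serre fibration.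

*Proof.* Let $c:Z'\to|K|$ be a map from a compact Hausdorff space. We first show that the pullback $\{(z,p)\in Z'\times|B|:c(z)=|b|(p)\}\to Z'$ is locally trivial in the ordinary sense. Let $|B|_U\cong U\times_kF$ be a trivialization over an open $U\subset|K|$, where $\times_k$ is the product of compactly generated spaces and $F$ is a CW complex. The space $c^{-1}(U)\times F$ is compactly generated, being locally compact times CW. So the map $c^{-1}(U)\times F\to U\times_kF\cong|B|_U$ is continuous, and so is the resulting bijection from $c^{-1}(U)\times F$ onto the pullback over $c^{-1}(U)$. Its inverse uses only the continuous projection $|B|_U\to F$, so it is continuous.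

A locally trivial bundle over a compact Hausdorff space is a Hurewicz fibration. Apply this with $Z'=Z\times I$ and $c$ the given homotopy. The initial lift is a section of the pullback over $Z\times0$; lifting the identity homotopy $Z\times I\to Z\times I$ from this section gives a section over $Z\times I$, which is the desired lift. $\square$

**Lemma 8.** Let $K$ be a connected simplicial set, $V$ a compactum, $A\subset V$ a nonempty closed shape aspherical subset, $\varphi:V\to|K|$ a map. There are a Kan fibration $b:B\to K$, a closed neighborhood $A'$ of $A$ in $V$ and a map $\psi:A'\to|B|$ with $|b|\psi=\varphi|_{A'}$, such that $B$ is connected, $|B|$ is aspherical, $b$ is a minimal fibration, and the fibers of $|b|$ are nonempty, path connected and acyclic.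

*Proof.* **Step 1: a connected aspherical space.** The set $\varphi(A)$ lies in a finite subcomplex of $|K|$, which is homotopy equivalent to a polyhedron. By shape asphericity $\varphi|_A\simeq hg$ with $g:A\to\Lambda$, $h:\Lambda\to|K|$ and $\Lambda$ an aspherical CW complex. The compact set $g(A)$ meets only finitely many components of $\Lambda$; discard the others. Join a vertex of one remaining component by arcs to a vertex of each of the others. Whitehead's gluing theorem, applied to intersections that are single points, shows that the result is aspherical, and $h$ extends over the arcs since $|K|$ is path connected. So we may assume that $\Lambda$ is connected. Let $i,\beta,B^\circ$ be as in Lemma 6 for $Y=|K|$.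

**Step 2: a minimal fibration equivalent to $\beta$.** Factor $\mathrm{Sing}\,B^\circ\to\mathrm{Sing}|K|$ as a weak equivalence $\mathrm{Sing}\,B^\circ\to E'$ followed by a Kan fibration $p:E'\to\mathrm{Sing}|K|$. Pull $p$ back along the weak equivalence $K\to\mathrm{Sing}|K|$, and let $b:B\to K$ be a minimal fibration contained in the pullback as a fiberwise deformation retract. By right properness the resulting map $\rho:|B|\to|E'|$ is a homotopy equivalence. So are $\sigma:|\mathrm{Sing}\,B^\circ|\to|E'|$ and the counit $\epsilon:|\mathrm{Sing}\,B^\circ|\to B^\circ$. With homotopy inverses put $e=\rho^{-1}\sigma\epsilon^{-1}:B^\circ\to|B|$, a homotopy equivalence. Let $\epsilon_K:|\mathrm{Sing}|K||\to|K|$ be the counit. Then $\epsilon_K|p|\rho=|b|$, since $|K|\to|\mathrm{Sing}|K||\to|K|$ is the identity, and $\epsilon_K|p|\sigma=\beta\epsilon$ by naturality. Hence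
$$|b|e=\epsilon_K|p|\rho\rho^{-1}\sigma\epsilon^{-1}\simeq\epsilon_K|p|\sigma\epsilon^{-1}=\beta\epsilon\epsilon^{-1}\simeq\beta.$$
So $|B|\simeq B^\circ$ is connected and aspherical. The map $|b|$ is a Serre fibration by Lemma 7, so its fibers are weakly equivalent to the homotopy fiber of $\beta$: they are nonempty, path connected and acyclic.

**Step 3: lift up to homotopy, near $A$.** Put $\psi_0=e\,i\,g:A\to|B|$. Then $|b|\psi_0\simeq\beta ig=hg\simeq\varphi|_A$; let $H$ be a homotopy from $|b|\psi_0$ to $\varphi|_A$. The image of $\psi_0$ lies in a finite subcomplex, an ANR, so $\psi_0$ extends to $\psi_0':A'\to|B|$ on a closed neighborhood $A'$ of $A$. The map on $A'\times\{0,1\}\cup A\times I$ given by $|b|\psi_0'$, $\varphi|_{A'}$ and $H$ has image in a finite subcomplex of $|K|$, so it extends over a neighborhood of this set in $A'\times I$. After shrinking $A'$ we have a homotopy $A'\times I\to|K|$ from $|b|\psi_0'$ to $\varphi|_{A'}$.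

**Step 4: lift strictly.** By Lemma 7 this homotopy lifts to a homotopy in $|B|$ starting at $\psi_0'$. Its end is $\psi$. $\square$

## 5. Replacing one union by a fibration

**Definition.** Let $\mathcal G$ be a graph on $[n]$. A *system over $\mathcal G$* is a simplicial set $K$ with simplicial subsets $K_1,\dots,K_n$ such that
$$K=\bigcup_jK_j;\quad\text{each }K_j\text{ is nonempty and connected};\quad K_i\cap K_j\ne\emptyset\iff ij\text{ is an edge of }\mathcal G\ \ (i\neq j).\tag{6}$$
Call $J\subset[n]$ *connected* if it is nonempty and spans a connected subgraph of $\mathcal G$.

By (6), $K_J$ is connected for connected $J$; for general $J\ne\emptyset$, $K_J$ is the disjoint union of the $K_{J'}$, where $J'$ runs through the graph components of $J$.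

Let $K$ be a system over $\mathcal G$, $J$ connected, and $b:B\to K_J$ a fibration as produced by Lemma 8, with $K_J$ in place of $K$. For a simplicial subset $S\subset K_J$ write $B_S=b^{-1}(S)$. Then $|B_S|=|b|^{-1}(|S|)$: a point inside a nondegenerate simplex $x$ of $B$ is mapped to the interior of the nondegenerate simplex of which $b(x)$ is a degeneracy. Let $K^c=K_{[n]\setminus J}$, $R=K_J\cap K^c$ and
$$K^{new}=B\ \cup_{B_R\times0}\ (B_R\times\Delta^1)\ \cup_{B_R\times1}\ K^c,\tag{7}$$
where $B_R\times0\subset B$, and $B_R\times1$ is glued to $R\subset K^c$ by $b$. Here $B$ and $K^c$ are disjoint simplicial subsets of $K^{new}$. Let $q:K^{new}\to K$ be $b$ on $B$, $b\circ pr$ on $B_R\times\Delta^1$ and the identity on $K^c$. Put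
$$K_j^{new}=B_{K_j}\ (j\in J),\qquad K_i^{new}=K_i\cup\mathrm{im}(B_{K_i\cap K_J}\times\Delta^1)\ (i\notin J).$$
In the toy example of Section 3, $J$ consists of the index of the arc alone, $B=F\times C$, and $|K^{new}|=\Sigma F$.

**Lemma 9.** $K^{new}$ with the $K_j^{new}$ is a system over $\mathcal G$, and $K_J^{new}=B$; in particular $|K_J^{new}|$ is aspherical. For $i\notin J$, $q$ is a deformation retraction of $|K_i^{new}|$ onto $|K_i|$.

*Proof.* As $R=\bigcup_{i\notin J}(K_i\cap K_J)$, the $K_j^{new}$ cover $K^{new}$, and $K_J^{new}=\bigcup_{j\in J}B_{K_j}=B$. For $j\in J$, $B_{K_j}\to K_j$ is a fibration with nonempty connected fibers over a nonempty connected base, so $B_{K_j}$ is nonempty and connected. For $i\notin J$, $|K_i^{new}|$ is the mapping cylinder of $|B_{K_i\cap K_J}|\to|K_i|$. It deformation retracts onto $|K_i|$ by pushing along $\Delta^1$, with retraction $q$; so $K_i^{new}$ is nonempty and connected.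

For $i\notin J$ we have $B\cap K_i^{new}=B_{K_i\cap K_J}$. Hence $K_i^{new}\cap K_j^{new}=B_{K_i\cap K_j}$ if at least one of $i,j$ is in $J$, and this is nonempty iff $K_i\cap K_j$ is, as the fibers are nonempty. If neither is in $J$, the intersection contains $K_i\cap K_j$ and is mapped into it by $q$; again it is nonempty iff $K_i\cap K_j$ is. $\square$

**Lemma 10.** If $I\subset[n]$ is connected and $I\not\subset J$, then $q:|K_I^{new}|\to|K_I|$ is a homotopy equivalence.

*Proof.* Put $C=K_{I\cap J}$, $D=K_{I\setminus J}\ne\emptyset$ and $D^+=K^{new}_{I\setminus J}=D\cup\mathrm{im}(B_{D\cap K_J}\times\Delta^1)$. After realization $D^+$ is a mapping cylinder, and $q:D^+\to D$ is a deformation retraction. If $I\cap J=\emptyset$ we are done. Otherwise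
$$K_I=C\cup D,\qquad Y:=K_I^{new}=B_C\cup D^+,\qquad B_C\cap D^+=B_{C\cap D}.\tag{8}$$

**Step 1: every component $C_0$ of $C$ meets $D$.** This is where the fibers will be coned off. If $C_0\cap D=\emptyset$, then $C_0$ and the union of $D\ne\emptyset$ with the other components of $C$ would be disjoint nonempty simplicial subsets covering the connected $K_I$.

**Step 2: local systems on unions.** We compute $\pi_1$ with local systems, because the pieces in (8) may be disconnected. For a simplicial set $S$ let $LS(S)$ be the category of local systems of sets on $|S|$. Equivalently, such a system consists of a set for each vertex and a bijection for each edge, the identity for degenerate edges, with the composition relation for each $2$-simplex. In this description a local system on $S\cup S'$ is a pair of local systems on $S$ and $S'$ that agree on $S\cap S'$. Moreover, a local system on $S$ may be changed by an isomorphism so that it takes a prescribed isomorphic form on a simplicial subset: replace the sets over the vertices of the subset and transport the bijections. Hence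
$$LS(K_I)\simeq LS(C)\times_{LS(C\cap D)}LS(D),\qquad LS(Y)\simeq LS(B_C)\times_{LS(B_{C\cap D})}LS(D^+),$$
where the objects of the fiber products are pairs together with an isomorphism of their restrictions. The functor $q^*:LS(D)\to LS(D^+)$ is an equivalence.

**Step 3: local systems on fibrations.** For a fibration $E\to S$ with nonempty path connected fibers, $\pi_0(E)=\pi_0(S)$, and over each component $\pi_1(E)\to\pi_1(S)$ is onto with kernel the image of $\pi_1$ of a fiber. A local system over a connected base is a set with an action of $\pi_1$. So $LS(S)\to LS(E)$ is fully faithful, and its essential image consists of the systems that are trivial on one fiber over each component of $S$. This applies to $B_C\to C$ and $B_{C\cap D}\to C\cap D$.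

**Step 4: $q^*:LS(K_I)\to LS(Y)$ is an equivalence.** A morphism in a fiber product is a pair of morphisms that agree over the intersection. The functors on the three corners are fully faithful, so pairs correspond bijectively and agreement over $C\cap D$ can be tested over $B_{C\cap D}$: $q^*$ is fully faithful. For essential surjectivity, an object of $LS(Y)$ is given, up to isomorphism, by $M$ on $B_C$, $M'$ on $D$ and an isomorphism $M|\cong q^*M'|$ over $B_{C\cap D}$. For each component $C_0$ of $C$ choose a vertex $y\in C_0\cap D$ by Step 1. On $b^{-1}(y)$ the system $M$ is isomorphic to $q^*M'$, which is constant there, since $q$ is constant on $b^{-1}(y)$. By Step 3, $M\cong b^*M_0$ with $M_0$ on $C$. The isomorphism $b^*M_0|\cong b^*M'|$ over $B_{C\cap D}$ descends to $C\cap D$ by full faithfulness. So $(M_0,M')$ with this isomorphism defines a local system on $K_I$ whose pullback is the given object.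

**Step 5: $q$ is an isomorphism on $\pi_1$.** $K_I$ and $Y$ are connected, the latter by Lemma 9. So it suffices to show: if $\phi:G\to H$ is a homomorphism such that restriction from $H$-sets to $G$-sets is an equivalence, then $\phi$ is an isomorphism. The $G$-set $G$ is isomorphic to a restricted $H$-set, so $\ker\phi$ acts trivially on it and is trivial. The $H$-set $H/\phi(G)$ has a $G$-fixed point, i.e. a $G$-map from a point; by fullness this is an $H$-map, so $H/\phi(G)$ has an $H$-fixed point and $\phi(G)=H$.

**Step 6: homology of universal covers.** By Step 5 the pullback to $|Y|$ of the universal cover of $|K_I|$ is the universal cover of $|Y|$. Over the preimages of $C$ and $C\cap D$ in the universal cover of $|K_I|$, the pullbacks of $|b|$ are Serre fibrations with path connected acyclic fibers, so they are homology isomorphisms by the Serre spectral sequence. Over the preimage of $D$ we have a pullback of the homotopy equivalence $q:|D^+|\to|D|$ along a covering, again a homotopy equivalence. By (8), Mayer–Vietoris and the five lemma, the map of universal covers is a homology isomorphism. By Whitehead's theorem it is a homotopy equivalence; so $q$ is an isomorphism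 on all homotopy groups, and $q$ is a homotopy equivalence. $\square$

## 6. From the largest union down

**Proposition 11.** Let $A_1,\dots,A_n$ be a closed cover of $X$ by nonempty sets all of whose nonempty subfamilies have shape aspherical union. Let $\mathcal G$ be the graph on $[n]$ with edges $ij$ for $i\ne j$, $A_i\cap A_j\neq\emptyset$. There are a system $K$, $K_1,\dots,K_n$ over $\mathcal G$ with $|K_J|$ aspherical for all $\emptyset\ne J\subset[n]$, and a map $f:X\to|K|$ with $f(A_j)\subset|K_j|$ for all $j$.

*Proof.* Let $J_1,\dots,J_r$ be all connected subsets of $[n]$, ordered so that $|J_1|\ge|J_2|\ge\dots$. For $t=0,\dots,r$ we construct systems $K^{(t)}$ over $\mathcal G$, closed neighborhoods $A_j^t$ of $A_j$ in $X$, and maps $f_t:X\to|K^{(t)}|$ with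
$$f_t(A_j^t)\subset|K_j^{(t)}|\ \text{ for all }j,\tag{9}$$
$$|K^{(t)}_{J_s}|\ \text{ is aspherical for all } s\le t.\tag{10}$$
Neighborhoods are carried along because Lemma 8 lifts maps only near $A_J$.

**Step 1: the start $t=0$.** Let $N$ be the nerve of $(A_j)$. Choose closed neighborhoods $A_j^0$ of $A_j$ with the same nerve; this is possible because the family is finite and $X$ is compact. Let $K^{(0)}$ be the nerve of the poset of simplices of $N$, and $K_j^{(0)}$ the nerve of $\{\tau\in N:j\in\tau\}$. A chain with least element $\tau_0$ lies in $K_j^{(0)}$ for each $j\in\tau_0$, so these sets cover $K^{(0)}$. The intersection $K_\sigma:=\bigcap_{j\in\sigma}K_j^{(0)}$ is the nerve of $\{\tau\in N:\tau\supset\sigma\}$. It is empty if $\sigma\notin N$, and for $\sigma\in N$ it is contractible, since the poset has the least element $\sigma$. So (6) holds, and for $\sigma\in N$ the space $|K_\sigma|$ is a contractible compact ANR, hence an AR.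

Put $A_\sigma^0=\bigcap_{j\in\sigma}A_j^0$. By downward induction on $p$ we define $f_0$ on $\bigcup_{|\sigma|\ge p}A_\sigma^0$ with $f_0(A_\sigma^0)\subset|K_\sigma|$. For $|\sigma|=p$, the part of $A_\sigma^0$ on which $f_0$ is already defined is $\bigcup_{\tau\supsetneq\sigma}A_\tau^0$, which goes into $|K_\sigma|$ because $K_\tau\subset K_\sigma$. Extend over $A_\sigma^0$. Two different sets $A_\sigma^0,A_{\sigma'}^0$ with $|\sigma|=|\sigma'|=p$ meet in $A^0_{\sigma\cup\sigma'}$, which has already been treated, so the extensions agree. At $p=1$ we have $f_0$ on $X$ with (9); (10) is empty.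

**Step 2: passing from $t$ to $t+1$.** Let $J=J_{t+1}$, $K=K^{(t)}$, $A_J=\bigcup_{j\in J}A_j$, $A_J^t=\bigcup_{j\in J}A_j^t$. Then $f_t(A_J^t)\subset|K_J|$. Apply Lemma 8 to $K_J$, $V=A_J^t$, $A=A_J$, $\varphi=f_t|$. We get $b:B\to K_J$, a closed neighborhood $A'\subset A_J^t$ of $A_J$, and $\psi:A'\to|B|$ with $|b|\psi=f_t|_{A'}$. As $A_J\subset\mathrm{int}\,A_J^t$, $A'$ is a neighborhood of $A_J$ in $X$. Let $K^{(t+1)}=K^{new}$ with the subsets of Section 5.

Choose closed neighborhoods $A_j^{t+1}\subset A_j^t$ of $A_j$, with $A_j^{t+1}\subset\mathrm{int}\,A'$ for $j\in J$. Let $A_J^{t+1}=\bigcup_{j\in J}A_j^{t+1}$ and $D=\bigcup_{i\notin J}A_i^{t+1}$, so $X=A_J^{t+1}\cup D$. Let $u:X\to[0,1]$ be $0$ on $A_J^{t+1}$ and $1$ on $X\setminus\mathrm{int}\,A'$. Writing $[p,u]$ for points of the cylinder $|B_R|\times[0,1]$, define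
$$f_{t+1}(x)=\begin{cases}\psi(x)\in|B| & x\in A_J^{t+1},\\ [\psi(x),u(x)] & x\in D\cap A',\\ f_t(x)\in|K^c| & x\in D\setminus\mathrm{int}\,A'.\end{cases}$$
The second line makes sense: if $x\in A_i^{t+1}\cap A'$ with $i\notin J$, then $f_t(x)\in|K_i|\cap|K_J|=|K_i\cap K_J|$, so $\psi(x)\in|B_{K_i\cap K_J}|\subset|B_R|$. The lines agree on overlaps: on $A_J^{t+1}\cap D\cap A'$ we have $u=0$ and $[\psi,0]=\psi$; on $D\cap A'\setminus\mathrm{int}\,A'$ we have $u=1$ and $[\psi,1]=|b|\psi=f_t$; and $A_J^{t+1}\cap(D\setminus\mathrm{int}\,A')=\emptyset$. The three sets are closed and cover $X$, so $f_{t+1}$ is continuous.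

**Step 3: the two conditions.** For (9): if $j\in J$ and $x\in A_j^{t+1}$, then $|b|\psi(x)=f_t(x)\in|K_j|$, so $f_{t+1}(x)=\psi(x)\in|B_{K_j}|$. If $i\notin J$ and $x\in A_i^{t+1}\cap A'$, then $\psi(x)\in|B_{K_i\cap K_J}|$ and $f_{t+1}(x)=[\psi(x),u(x)]\in|K_i^{new}|$; if $x\in A_i^{t+1}\setminus A'$, then $f_{t+1}(x)=f_t(x)\in|K_i|$. For (10): $K_J^{new}=B$ is aspherical. For $s\le t$ we have $|J_s|\ge|J|$ and $J_s\ne J$, so $J_s\not\subset J$, and $|K_{J_s}^{new}|\simeq|K_{J_s}|$ by Lemma 10, which is aspherical.

At $t=r$ all $|K_J|$ with $J$ connected are aspherical. For any other $J\neq\emptyset$, $K_J$ is a disjoint union of such sets. Put $f=f_r$. $\square$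

## 7. Passing to a countable simplicial complex

In Section 1 the vertices of the complex indexed coordinates of a cube. The $K$ of Proposition 11 is a simplicial set, possibly uncountable. We replace it by a countable simplicial complex. The complex is built over $|K|$, simplex by simplex, each simplex being mapped into a prescribed open neighborhood of some $|K_j|$.

**Lemma 12.** To each subcomplex $P$ of a CW complex $|K|$ one can assign an open set $O(P)\supset P$ such that $P\to O(P)$ is a weak equivalence, $O(P)\cup O(P')=O(P\cup P')$, $O(P)\cap O(P')=O(P\cap P')$ and $O(\emptyset)=\emptyset$.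

*Proof.* These are the neighborhoods of Hatcher, *Algebraic Topology*, Appendix, with constant $\frac12$. Put $O^0(P)=P^0$, the set of vertices of $P$, and
$$O^m(P)=O^{m-1}(P)\cup\{\text{open }m\text{-cells of }P\}\cup\bigcup_\alpha\{\Phi_\alpha(s\vartheta):\tfrac12<s<1,\ \vartheta\in S^{m-1},\ \Phi_\alpha(\vartheta)\in O^{m-1}(P)\},$$
where $\Phi_\alpha:D^m\to|K|$ runs through the characteristic maps of the $m$-cells not in $P$. Put $O(P)=\bigcup_mO^m(P)$. By induction $P^m\subset O^m(P)$, and the part of $O(P)$ in the $m$-skeleton is $O^m(P)$.

**Step 1: openness.** Inductively, $\Phi_\alpha^{-1}(O^m(P))$ is open in $D^m$ for every $m$-cell: it is $D^m$ for a cell of $P$, and $\{s\vartheta:\frac12<s\le1,\ \Phi_\alpha(\vartheta)\in O^{m-1}(P)\}$ otherwise.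

**Step 2: weak equivalence.** Pushing $s\vartheta$ radially to $\vartheta$ in the $m$-cells not in $P$ deformation retracts $O^m(P)\cup P$ onto $O^{m-1}(P)\cup P$, relative to $P$. This is continuous: $O^m(P)\cup P$ is open in the subcomplex formed by $P$ and the $m$-skeleton, so it has the quotient topology from $O^{m-1}(P)\cup P$ and the preimages in the $m$-cells not in $P$. Since $O^0(P)\cup P=P$, each $O^m(P)\cup P$ deforms into $P$ relative to $P$ in finitely many steps. Compact subsets of $O(P)$ lie in some $O^m(P)\cup P$, so all relative homotopy groups of $(O(P),P)$ vanish and $P$ meets every path component.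

**Step 3: unions and intersections.** We compare the two sides inside each open $m$-cell, by induction on $m$; for $m=0$ the claim is clear. For a cell in neither of $P,P'$ it is immediate from the induction hypothesis. For a cell in both, all sets contain the whole open cell. Let $\alpha$ be an $m$-cell in $P$ but not in $P'$. The open cell lies in $O(P)$ and in $O(P\cup P')$, so the union formula holds there. Since $\Phi_\alpha(S^{m-1})\subset P^{m-1}\subset O^{m-1}(P)$, the conditions $\Phi_\alpha(\vartheta)\in O^{m-1}(P')$ and $\Phi_\alpha(\vartheta)\in O^{m-1}(P\cap P')$ are equivalent by the induction hypothesis, so the intersection formula holds there too. $\square$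

**Proposition 13.** In the situation of Proposition 11 there are a countable simplicial complex $L$ with infinitely many vertices and subcomplexes $L_1,\dots,L_n$, $L=\bigcup L_j$, with all $|L_J|$ $(J\ne\emptyset)$ aspherical, with $L_i\cap L_j\ne\emptyset\Rightarrow A_i\cap A_j\ne\emptyset$, and a map $f':X\to|L|$ with image in a finite subcomplex and $f'(A_j)\subset|L_j|$ for all $j$.

*Proof.* Put $O_j=O(|K_j|)$. By Lemma 12, every $O_J=\bigcup_{j\in J}O_j=O(|K_J|)$ with $J\ne\emptyset$ is aspherical, and $O_i\cap O_j\ne\emptyset$ iff $K_i\cap K_j\neq\emptyset$.

**Step 1: the first complex.** We approximate $f$ by a map through a finite complex whose simplices map to the right open sets. The set $f(X)$ lies in a finite subcomplex $Y_0$ of $|K|$. Embed $Y_0$ in a Hilbert cube that is contained in $\ell_2$ and convex there, and let $r$ be a retraction of a neighborhood of $Y_0$ in this cube onto $Y_0$. Choose $\lambda>0$ such that the $\lambda$-neighborhood of $f(A_j)$ in $Y_0$ lies in $O_j$ for all $j$. Choose $\rho>0$ such that for each $y\in Y_0$, $r$ is defined on the $\rho$-ball about $y$ in the cube and maps it into the $\lambda$-ball about $y$. Take a finite cover $(G_\alpha)$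 of $Y_0$ by nonempty open sets of diameter $<\rho$, points $p_\alpha\in G_\alpha$, and the map $\kappa$ of $Y_0$ to the realized nerve given by a subordinate partition of unity. Let $L^{(0)}$ be the subcomplex of the nerve generated by the carriers of the points $\kappa f(x)$, $x\in X$. Let $\phi=r\ell$ on $|L^{(0)}|$, where $\ell$ is linear on simplices with $\ell(\alpha)=p_\alpha$.

If $s$ is the carrier of $\kappa f(x)$, its vertices $\alpha$ satisfy $f(x)\in G_\alpha$. So $\ell(s)$ lies in the $\rho$-ball about $f(x)$, which is convex, and $\phi(s)$ lies in the $\lambda$-ball about $f(x)$. Hence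
$$\phi(s)\subset O_j\quad\text{whenever } s\text{ is the carrier of }\kappa f(x)\text{ and }x\in A_j.\tag{11}$$
In particular $\phi$ is defined, and each simplex of $L^{(0)}$ is mapped into some $O_j$.

**Step 2: what is to be killed.** Suppose given a countable $L^{(p)}$ and $\phi:|L^{(p)}|\to|K|$ such that each simplex is mapped into some $O_j$. Let $L_j^{(p)}=\{s:\phi(s)\subset O_j\}$, a subcomplex. Consider all $\emptyset\ne J\subset[n]$, $k\ge2$, iterated barycentric subdivisions $S$ of $\partial\Delta^{k+1}$ and simplicial maps $g:S\to L_J^{(p)}$. There are countably many. Fix one of them.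

**Step 3: attaching a ball.** The map $\phi|g|:|S|\to O_J$ extends to $F:|cS|\to O_J$, with $cS$ the cone on $S$, because $O_J$ is aspherical. The ball $|cS|$ must be subdivided before its simplices are small enough, and then it no longer fits the simplices of $S$; a mapping cylinder mediates. Choose $m'$ such that $F$ maps every simplex of $\mathcal T=Sd^{m'}(cS)$ into some $O_j$, $j\in J$. Let $S'=Sd^{m'}S\subset\mathcal T$, let $a:S'\to S$ be a simplicial approximation of the identity, and order the vertices of $S'$. The simplicial mapping cylinder $\mathcal C$ of $ga$ has as vertices those of $S'$ and of $L^{(p)}$ (disjoint union). Its simplices are the simplices of $L^{(p)}$ and all nonempty faces of the sets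
$$\{w_0,\dots,w_l,\,ga(w_l),\dots,ga(w_h)\},\quad 0\le l\le h,\tag{12}$$
where $w_0<\dots<w_h$ span a simplex of $S'$. Its simplices with all vertices in $S'$ are those of $S'$, and those with all vertices in $L^{(p)}$ are those of $L^{(p)}$. So, with the other vertices of $\mathcal T$ taken new, $\mathcal C\cap\mathcal T=S'$, and $\mathcal C\cup\mathcal T$ is a simplicial complex containing $L^{(p)}$.

**Step 4: extending $\phi$.** Let $w_0,\dots,w_h$ span a simplex of $S'$ contained in the simplex $s$ of $S$. As $a$ approximates the identity, $a(w_\nu)$ is a vertex of the carrier of $w_\nu$ in $S$, hence of $s$. So all the points $|g|(w_\nu)$ and $ga(w_\nu)$ lie in the simplex $|g(s)|$. Therefore $w\mapsto|g|(w)$ on the vertices of $S'$, together with the identity on $L^{(p)}$, extends linearly on simplices to a map $|\mathcal C|\to|L^{(p)}|$. Its restriction to $|S'|$ is $|g|$. Extend $\phi$ over $\mathcal C$ by composing with this map, and over $\mathcal T$ by $F$. The two agree on $|S'|$, where both are $\phi|g|$. Every face of a set (12) is mapped into some $\phi(|g(s)|)\subset O_j$ with $j\in J$, since $g(s)\in L_J^{(p)}$. Every simplex of $\mathcal T$ is mapped into some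 $O_j$, $j\in J$.

**Step 5: $g$ is killed.** Let $\mathcal C_J$ be the subcomplex of $\mathcal C$ formed by $L_J^{(p)}$ and the faces of the sets (12). In $|L_J^{(p)}|$ we have $|g|\simeq|g||a|=|ga|$, as $|a|\simeq\mathrm{id}$. The standard triangulation of $|S'|\times I$, with simplices the faces of $\{(w_0,0),\dots,(w_l,0),(w_l,1),\dots,(w_h,1)\}$, maps simplicially to $\mathcal C_J$ by $(w,0)\mapsto w$, $(w,1)\mapsto ga(w)$. So in $|\mathcal C_J|$ the map $|ga|$ is homotopic to the inclusion of $|S'|$, and this extends over the ball $|\mathcal T|$. So $|g|$ is null-homotopic in the realization of $\mathcal C_J\cup\mathcal T$, all of whose simplices are mapped by $\phi$ into some $O_j$ with $j\in J$.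

**Step 6: iterate.** Do this for all $g$ simultaneously, with new vertices chosen disjoint for different $g$, to get the countable complex $L^{(p+1)}$. Since $\phi$ is unchanged on $L^{(p)}$, we have $L_j^{(p+1)}\cap L^{(p)}=L_j^{(p)}$, and every $g$ as in Step 2 is null-homotopic in $|L_J^{(p+1)}|$.

**Step 7: the limit.** Let $L=\bigcup_pL^{(p)}$, $L_j=\{s:\phi(s)\subset O_j\}=\bigcup_pL_j^{(p)}$ and $f'=\kappa f$. Then $L=\bigcup L_j$. By (11), $f'(A_j)\subset|L_j|$, and the image of $f'$ lies in the finite complex $L^{(0)}$. There are infinitely many vertices, since new ones are added at each stage (constant $g$ always exist). A map $S^k\to|L_J|$ with $k\ge2$ has image in some $|L_J^{(p)}|$, is homotopic there to some $|g|$ by simplicial approximation, and is null-homotopic in $|L_J^{(p+1)}|$. So $|L_J|$ is aspherical. If $i\ne j$ and $L_i\cap L_j\ne\emptyset$, then $O_i\cap O_j\neq\emptyset$, so $K_i\cap K_j\ne\emptyset$, so $A_i\cap A_j\ne\emptyset$ by (6). For $i=j$ there is nothing to prove. $\square$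

## 8. Open sets in the cube carrying an infinite complex

Enumerate the vertices of $L$ as $v_1,v_2,\dots$ and identify simplices with finite nonempty subsets of $\mathbb N$. The set $P_k(M)$ of (5) sees only the vertices $v_1,\dots,v_k$. Letting $k=\infty$ in (5) does not help: for $M$ an infinite set of isolated vertices, the point with $y_1=1$ and all other coordinates $0$ has in each of its neighborhoods points with $y_1=y_j=1$ for some large $j$, and $\{1,j\}\notin M$; so the set would not be open. Instead we let $k$ grow along an extra coordinate: for a subcomplex $M\subset L$ put
$$W(M)=\bigcup_{k\ge1}(k,k+2)\times P_k(M)\subset(0,\infty)\times[0,1]^{\mathbb N}.\tag{13}$$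
By Lemma 2 this is open, and $W(M\cup M')=W(M)\cup W(M')$.

**Lemma 14.** $W(M)$ is weakly equivalent to $|M|$.

*Proof.* **Step 1: a cover with contractible intersections.** Cover $W(M)$ by the open sets
$$V_{k,i}=(k,k+2)\times\{y\in P_k(M):y_i>\tfrac12\},\qquad i\le k,\ v_i\in M.$$
They cover, since $y\in P_k(M)$ and $y_i>\frac12$ with $i\le k$ give $i\in S_k(y)\in M$. The intervals $(k,k+2)$ and $(l,l+2)$ are disjoint for $l\ge k+2$, so finite intersections are empty unless the levels involved lie in some $\{k,k+1\}$. Consider an intersection with index set $\sigma$ on level $k$ and $\tau$ on level $k+1$, not both empty; a level is involved if its index set is nonempty. The intersection is an open interval times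
$$\{y:\ y_i>\tfrac12\ \ \forall i\in\sigma\cup\tau,\quad S_l(y)\in M\text{ for the levels }l\text{ involved}\}.$$
If it is nonempty, then $\sigma\cup\tau\subset S_l(y)\in M$ for the highest level $l$ involved, so $\sigma\cup\tau\in M$. Conversely, let $\sigma\cup\tau\in M$. The set contains the point $c$ with $c_i=1$ on $\sigma\cup\tau$ and $0$ elsewhere. It is star-shaped about $c$: moving linearly toward $c$ does not decrease the coordinates in $\sigma\cup\tau$ and does not increase the others, so the sets $S_l$ only shrink, always containing the nonempty index set used on level $l$. So all nonempty finite intersections are contractible.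

**Step 2: the nerve.** $W(M)$ is metrizable, so by the nerve theorem $W(M)\simeq|\mathcal N|$, $\mathcal N$ the nerve of this cover. Its vertices are the $(k,i)$ with $i\le k$, $v_i\in M$. Its simplices are the finite nonempty sets of vertices with levels in some $\{k,k+1\}$ whose projection under $(k,i)\mapsto i$ is a simplex of $M$. It is a telescope of the complexes $M^{(k)}$, where $M^{(k)}$ is the full subcomplex of $M$ on its vertices among $v_1,\dots,v_k$.

**Step 3: collapsing the telescope.** Let $\mathcal N_{\le k}$, $\mathcal N_{[k,k+1]}$, $\mathcal N_{[k]}$ be the full subcomplexes on the indicated levels. Then $\mathcal N_{[k]}\cong M^{(k)}$. The retraction of $\mathcal N_{[k,k+1]}$ to $\mathcal N_{[k+1]}$ with $(k,i)\mapsto(k+1,i)$ is simplicial and contiguous to the identity, because the union of a simplex and its image has the same projection. So $\mathcal N_{[k+1]}\subset\mathcal N_{[k,k+1]}$ is a homotopy equivalence. Moreover $\mathcal N_{\le k+1}=\mathcal N_{\le k}\cup\mathcal N_{[k,k+1]}$ with intersection $\mathcal N_{[k]}$. If $\mathcal N_{[k]}\subset\mathcal N_{\le k}$ is a homotopy equivalence, so are $\mathcal N_{[k,k+1]}\subset\mathcal N_{\le k+1}$ and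 hence $\mathcal N_{[k+1]}\subset\mathcal N_{\le k+1}$. As $\mathcal N_{[1]}=\mathcal N_{\le1}$, this holds for all $k$ by induction. The projection $|\mathcal N_{\le k}|\to|M^{(k)}|$ restricts to an isomorphism on $\mathcal N_{[k]}$, so it is a homotopy equivalence. Compact sets lie in finite stages, so passing to the union over $k$, $|\mathcal N|\to|M|$ is a weak equivalence. $\square$

## 9. Small open sets in $Q$: proof of (c)⇒(d)

Let $X\subset Q$ by (1) and let $\varepsilon>0$. Choose $0<\delta<\varepsilon/12$ and $m$ with $2^{-m-1}<\varepsilon$. Let $A_1,\dots,A_n$ be as in (c) for $\delta$ and the metric $d|_X$; (c) does not depend on the choice of the metric, by uniform equivalence. Take $L,L_j,f'$ from Proposition 13, and put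
$$W_j=W(L_j)\subset(0,\infty)\times[0,1]^{\mathbb N}\cong(0,1)\times[0,1]^{\mathbb N}\subset Q':=[0,1]\times[0,1]^{\mathbb N},$$
open sets in a Hilbert cube. We check the hypotheses of Lemma 1.

**Step 1: the unions.** For $J\ne\emptyset$, $W_J=W(L_J)$ is weakly equivalent to $|L_J|$ by Lemma 14, hence aspherical.

**Step 2: disjointness.** If $W_i\cap W_j\ne\emptyset$, there are $y$ and levels $k,k'$ with $S_k(y)\in L_i$ and $S_{k'}(y)\in L_j$. These sets are nonempty and nested. The smaller one is a simplex of both complexes, so $L_i\cap L_j\ne\emptyset$, and $A_i\cap A_j\neq\emptyset$ by Proposition 13. This is (3).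

**Step 3: the embedding $\theta$.** The image $f'(X)$ lies in a finite subcomplex, with vertices among $v_1,\dots,v_k$, say. Let $t_i(x)$ be the barycentric coordinates of $f'(x)$. Put $\theta(x)=(k+1,y(x))$ with
$$y_i(x)=\frac{t_i(x)}{\max_lt_l(x)}\quad(i\le k),\qquad y_{k+i}(x)=e_i(x)\quad(i\ge1).$$
Then $S_k(y(x))$ is a nonempty face of the carrier of $f'(x)$, and $\max_{i\le k}y_i(x)=1$. If $x\in A_j$, the carrier is a simplex of $L_j$, so $\theta(x)\in(k,k+2)\times P_k(L_j)\subset W_j$. This is (2). The map $\theta$ is continuous, and it is injective because of the $e_i$, hence an embedding. Infinitely many coordinates of $\theta(X)$ take values in $[\frac14,\frac34]$, so $\theta(X)$ is a Z-set in $Q'$.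

**Step 4: conclusion.** Lemma 1 gives open sets $U_1,\dots,U_n\subset Q$ covering $X$, of diameter at most $\max(12\delta,2^{-m-1})<\varepsilon$, such that each $U_J$ with $J\ne\emptyset$ is homotopy equivalent to $W_J$, hence aspherical. The empty union is trivially aspherical. So $\{U_1,\dots,U_n\}$ is as required for the embedding (1), and by the remark following (1) the conclusion holds for every Z-embedding of $X$. This proves (c)⇒(d), and with it Theorem 4. $\blacksquare$
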